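\title{The dynamic word problem for monoids without externally noncommutative cycles}

\begin{abstract}
The dynamic word problem for a finite monoid $M$ asks to maintain the product of a string $x_1\cdots x_n\in M^n$ under changes of single letters. We determine its bit-probe complexity for every non-commutative $M$ without externally noncommutative cycles, that is, for every non-commutative $M$ in which $eba=abe$ whenever $a$ lies in a subgroup with identity $e$: the complexity is $\Theta(\lg n/\lg\lg n)$, whether or not $M$ contains groups. The upper bound comes from a $d$-ary tree in which an update spends $O(1)$ probes per level and recomputes only $O(1)$ nodes from their children; Green's relations determine what each child must know about its siblings. The lower bound is a short decision-tree argument that applies to every non-commutative monoid.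
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Let $M$ be a finite monoid with identity $1$. In the \emph{dynamic word problem} for $M$ we maintain a string $x_1x_2\cdots x_n\in M^n$, initially $11\cdots 1$, under two operations: $\mathrm{update}(i,a)$ sets $x_i:=a$ for $a\in M$, and $\mathrm{query}$ returns the product $x_1x_2\cdots x_n$ evaluated in $M$.

We work in the \emph{bit-probe model}. The data structure is an array of one-bit cells. An operation is a deterministic procedure that reads and writes cells adaptively; nothing but the array survives from one operation to the next. Computation is free, and the cost of an operation is the number of bits it reads or writes. The initial content of the array is a fixed string that depends only on $n$ and $M$ and represents the all-identity string. (If the memory must start at all zeros, store in each cell the XOR of its intended content and its hardwired initial value.) We write $u$ and $q$ for the worst-case costs of update and query. The \emph{complexity} of the problem is the least possible value of $\max(u,q)$, as a function of $n$. The monoid $M$ is fixed, $n\to\infty$, implicit constants may depend on $M$, and $\lg$ is the binary logarithm.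

Two simple data structures mark the ends of the range. If $M$ is a commutative group, store the letters and the product $m$; the operation $\mathrm{update}(i,a)$ replaces $m$ by $mx_i^{-1}a$ at cost $O(1)$. For arbitrary $M$, store at each node of a balanced binary tree the product of the leaves below it; an update recomputes the nodes on one leaf-to-root path at cost $O(\lg n)$. Where $M$ falls between these bounds depends on how much the product reveals about the \emph{position} of a letter.

\subsection{Cycles}

We say that $M$ \emph{contains a group} if some subsemigroup of $M$ is a nontrivial group (its identity need not be $1$), and that $M$ is \emph{group-free} otherwise. A \emph{cycle} in $M$ is a set $\{a^k,a,a^2,\dots,a^{k-1}\}$ that forms a nontrivial cyclic group, with identity element $1_a=a^k$. It is an \emph{externally noncommutative cycle}, or ENCC, if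
\[
1_a\,b\,a\neq a\,b\,1_a\qquad\text{for some } b\in M .
\]
Thus a cycle is an ENCC when the product can tell on which side of some letter $b$ the group element $a$ stands, the other side being occupied by the neutral element of the same group. Commutative monoids and group-free monoids have no ENCC. A monoid that contains a non-abelian group has one: take $a,b$ in the group with $ab\ne ba$. The next two examples contain only abelian groups and fall on opposite sides of the definition.

\begin{example}\label{ex:T2}
Let $T_2=\{1,\sigma,c_0,c_1\}$ be the monoid of all maps $\{0,1\}\to\{0,1\}$, composed from left to right, where $\sigma$ is the swap and $c_0,c_1$ are the constant maps. Then $c_0\sigma=c_1$ and $\sigma c_0=c_0$, so the cycle $\{1,\sigma\}$ is an ENCC. If the string consists of letters $1$ and $\sigma$, then $\mathrm{update}(i,c_0)$ followed by $\mathrm{query}$ returns the parity of the number of $\sigma$'s to the right of position $i$. A data structure for $T_2$ must be ready to report the parity of every suffix, not only of the whole string.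
\end{example}

\begin{example}\label{ex:D}
Let $D$ consist of an identity $1$, a zero $0$, and eight \emph{signed dominoes} $(i,g,j)$ with left end $i\in\{1,2\}$, sign $g\in\{+,-\}$ and right end $j\in\{1,2\}$. The product of a sequence of dominoes is $0$ if somewhere a right end $2$ touches a left end $2$; otherwise it is the domino with the first left end, the product of the signs, and the last right end. This monoid is non-commutative, since $(1,+,1)(1,+,2)\neq(1,+,2)(1,+,1)$, and it contains the group $\{(1,+,1),(1,-,1)\}$. It has no ENCC. Indeed, the generator $a$ of a cycle is not idempotent and $a^2\ne0$, so $a=(i,-,j)$ and $1_a=a^2=(i,+,j)$; both $1_aba$ and $ab1_a$ are obtained from $1_ab1_a$ by flipping the sign.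
\end{example}

\subsection{The question and the answer}

The following results are known.
\begin{enumerate}
\item[(K1)] For non-commutative group-free monoids the complexity is $\Theta(\lg n/\lg\lg n)$.
\item[(K2)] For monoids containing an ENCC it is $\Omega(\lg n/\lg\lg\lg n)$.
\item[(K3)] For commutative groups it is $\Theta(1)$, and for commutative monoids that are not groups it is $\Theta(\lg\lg n)$.
\item[(K4)] For every finite monoid it is $O(\lg n)$.
\item[(K5)] For some non-commutative monoids that contain groups but no ENCC it is $\Theta(\lg n/\lg\lg n)$.
\end{enumerate}
One class remains: non-commutative monoids that contain groups but no ENCC, such as $D$. The question, which comes from \cite{bit}, is whether every monoid in this class has complexity $\Theta(\lg n/\lg\lg n)$.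

One would guess that it does. Without an ENCC a group element can be moved past any letter, so the product should depend only on the total contribution of the groups, as it does for a commutative group, and groups should cost nothing on top of (K1). For a direct product of an abelian group with a group-free monoid this is immediate: run two data structures side by side. A general monoid without ENCC is not given as such a product, and we do not look for a decomposition; we build a data structure for $M$ directly. The guess is correct, and the presence of groups plays no role beyond the absence of an ENCC.

\begin{theorem}[upper bound]\label{thm:upper}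
If $M$ is a finite monoid without ENCC, then for every integer $d\ge2$ there is a data structure with $u=O(\log_dn+d)$ and $q=\lceil\lg|M|\rceil=O(1)$. With $d=\max(2,\lceil\sqrt{\lg n}\,\rceil)$ this gives $u=O(\lg n/\lg\lg n)$ and $q=O(1)$.
\end{theorem}

\begin{theorem}[lower bound]\label{thm:lower}
If $M$ is a non-commutative finite monoid, then every data structure satisfies $n\le 2\,(2(u+q)+1)^u$, that is, $u\lg(2(u+q)+1)\ge\lg n-1$.
\end{theorem}

\begin{corollary}\label{cor:main}
If $M$ is non-commutative and has no ENCC, whether or not it contains groups, then its complexity is $\Theta(\lg n/\lg\lg n)$.
\end{corollary}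

\begin{proof}
Theorem~\ref{thm:upper} gives the upper bound. For the lower bound let $\tau=\max(u,q)$. If $\tau\le\lg n$, Theorem~\ref{thm:lower} gives $\tau\ge(\lg n-1)/\lg(4\lg n+1)$; if $\tau>\lg n$, there is nothing to prove.
\end{proof}

\begin{corollary}[trade-off]\label{cor:tradeoff}
Let $M$ be non-commutative without ENCC. For every query budget $q$ with $\lceil\lg|M|\rceil\le q\le(\lg n)^{O(1)}$, the optimal update cost is $\Theta(\lg n/\lg\lg n)$.
\end{corollary}

\begin{proof}
The data structure of Theorem~\ref{thm:upper} respects the budget. Conversely, if $q\le(\lg n)^C$ with $C\ge1$ and $u\le\lg n$, then Theorem~\ref{thm:lower} gives $u\ge(\lg n-1)/\lg(4(\lg n)^C+1)$.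
\end{proof}

The two theorems and these two corollaries do not use (K1)--(K5). The last corollary relies on (K2) and (K3).

\begin{corollary}[classification]\label{cor:class}
The complexity of a finite monoid $M$ is $\Theta(\lg n/\lg\lg n)$ if and only if $M$ is non-commutative and has no ENCC.
\end{corollary}

\begin{proof}
One direction is Corollary~\ref{cor:main}. If $M$ has an ENCC, its complexity is $\Omega(\lg n/\lg\lg\lg n)=\omega(\lg n/\lg\lg n)$ by (K2). If $M$ is commutative, its complexity is $O(\lg\lg n)$ by (K3).
\end{proof}

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Section~\ref{sec:small} shows the data structure of Theorem~\ref{thm:upper} on two small monoids, Section~\ref{sec:algebra} supplies the algebra for the general case, and Section~\ref{sec:ds} describes and analyzes the general data structure.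

\section{The lower bound}\label{sec:lower}

Fix $a,b\in M$ with $ab\ne ba$; this is the only use of non-commutativity. Starting from the all-identity string, put $a$ at position $i$, put $b$ at position $j\neq i$, and query. The answer is $ab$ if $i<j$ and $ba$ if $i>j$. So the last two operations must find out on which side of $j$ the position $i$ lies, and all they can see is the trace that the first operation left in memory. The trace has at most $u$ cells. We show that fixing one cell of the trace reduces the number of candidate positions by a factor of only about $2(u+q)$.

A \emph{decision tree} here is a binary tree whose internal nodes are labeled by cells and whose leaves are labeled ``left'' or ``right''. On an input set $W$ of cells it asks at each internal node $x$ the question ``$x\in W$?'', follows the answer, and outputs the label of the leaf reached.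

\begin{lemma}\label{lem:trees}
Fix $T\geq 0$ and define $F(0)=2$ and $F(k)=2TF(k-1)+2$. Let $I$ be a finite set of integers, with sets $W_i$ $(i\in I)$ of size at most $k$ and decision trees $\mathcal T_j$ $(j\in I)$ of depth at most $T$, such that for all $i\ne j$ in $I$ the tree $\mathcal T_j$ on input $W_i$ outputs ``left'' if $i<j$ and ``right'' if $i>j$. Then $|I|\le F(k)$.
\end{lemma}

\begin{proof}
Induction on $k$. If $k=0$, all $W_i$ are empty. If $I$ contained $i<j<i'$, then $\mathcal T_j$ would have to give different outputs on $W_i=W_{i'}$. So $|I|\le2$.

Let $k\ge1$ and $N=|I|$; we may assume $N\ge3$. Let $j\in I$ be a median, so that $I$ has at least $\lfloor(N-1)/2\rfloor\ge1$ elements on each side of $j$. Let $X$ be the set of cells on the path of $\mathcal T_j$ along which every answer is ``no''; then $|X|\le T$. The output at the end of this path is wrong for all $i$ on one side of $j$, so each such $i$ leaves the path, which means $W_i\cap X\ne\emptyset$. Hence $X\neq\emptyset$, and some $x\in X$ lies in $W_i$ for all $i$ in a set $I'\subseteq I$ with $|I'|\ge\lfloor(N-1)/2\rfloor/T$.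

Within $I'$ the cell $x$ carries no information. For $i\in I'$ replace $W_i$ by $W_i\setminus\{x\}$, and in $\mathcal T_i$ replace every node labeled $x$ by its ``yes'' subtree. The outputs for pairs in $I'$ do not change, the depths do not grow, and the sets have size at most $k-1$. By induction $|I'|\le F(k-1)$. Therefore $(N-2)/2\le\lfloor(N-1)/2\rfloor\le TF(k-1)$, that is, $N\le F(k)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $W_i$ be the set of cells whose content changes when $\mathrm{update}(i,a)$ is run from the initial state. Each such cell is written, so $|W_i|\le u$. Let $T=u+q$. Define $\mathcal T_j$ on input $W$ by simulating ``$\mathrm{update}(j,b)$; $\mathrm{query}$'' on the memory obtained from the initial one by flipping the cells in $W$. Reading a cell $x$ that the simulation has not itself written amounts to asking ``$x\in W$?''; the content of a cell that it has written is known. Output ``left'' if the query returns $ab$ and ``right'' otherwise. On the inputs $W_i$ the memory is a legal state, so at most $T$ questions are asked and the output is as Lemma~\ref{lem:trees} requires. On other inputs we cut the simulation off after $T$ questions with an arbitrary output, so $\mathcal T_j$ has depth at most $T$.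 The lemma with $I=\{1,\dots,n\}$ and $k=u$ gives $n\le F(u)$. Since $F(k-1)\ge2$, we have $F(k)\le(2T+1)F(k-1)$, and so $F(u)\le2(2T+1)^u$.
\end{proof}

\section{The data structure in two small cases}\label{sec:small}

Take the complete $d$-ary tree of height $h=\lceil\log_dn\rceil$. Its leaves hold $x_1,\dots,x_n$ from left to right, followed by leaves that always hold $1$. The \emph{value} $\operatorname{val}(v)$ of a node $v$ is the product of the leaves below it, and we store it at $v$. A query reads the value of the root. An update changes values only along one leaf-to-root path. Recomputing a node from its children, which we call a \emph{rebuild}, costs $O(d)$, so rebuilding the whole path costs $O(dh)$, which is no better than $O(\lg n)$. To reach $O(h+d)$ we must pass almost every level with $O(1)$ probes and rebuild only $O(1)$ times.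

Throughout, $v$ is a node on the update path, $c$ is its child on the path, $s,s'$ are the old and new values of $c$, and $m,m'$ are the old and new values of $v$. If $P$ and $S$ are the products of the values of the left and of the right siblings of $c$, then $m=PsS$ and $m'=Ps'S$. The task is to keep next to $c$ enough information about $P$ and $S$ to compute $m'$, but so little that it rarely changes when a sibling changes.

\subsection{The last letter}\label{sec:U}

Let $U=\{1,a,b\}$ with $xy=y$ for $x,y\in\{a,b\}$, so that the product is the last letter different from $1$. Call a node \emph{low} if its value is not $1$. For each low child store two bits: whether it has a low left sibling, and whether it has a low right sibling. For children of value $1$ the two bits may hold anything. A level of the update path is processed as follows.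
\begin{itemize}
\item $s=s'=1$: nothing changes.
\item $s\neq1\ne s'$: all bits stay valid; $m'=m$ if $c$ has a low right sibling, and $m'=s'$ otherwise.
\item $s=1\ne s'$: if $m=1$, then $c$ becomes the only low child; clear its two bits and set $m'=s'$. If $m\ne1$, rebuild $v$ and the bits of its children.
\item $s\ne1=s'$: if both bits of $c$ are clear, set $m'=1$. Otherwise rebuild.
\end{itemize}
At a rebuild, $v$ is low both before and after the update, so all higher levels fall under the second case. An update therefore causes at most one rebuild and costs $O(h+d)$.

Two features carry over to every monoid. Rebuilds are needed where the value drops from the child to the parent ($s=1\neq m$ or $s'=1\ne m'$), and in a finite monoid the value can drop only a bounded number of times along a path. And information is kept only for low children: where there is no drop, a child that becomes low has no low sibling, so its data can be written on the spot.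

\subsection{Signed dominoes}\label{sec:Dcase}

Now take the monoid $D$ of Example~\ref{ex:D}, and again call a node low if its value is not $1$. (One could keep the product of all signs separately; we treat $D$ in the way that generalizes.) Let $v$ have four children with values
\[
(1,+,2),\qquad 1,\qquad s=(1,-,1),\qquad (2,+,1),
\]
and let $c$ be the third. Then $P=(1,+,2)$, $S=(2,+,1)$ and $m=(1,-,1)$.

The signs of $P$ and $S$ cannot be kept at $c$. Flipping the sign of one leaf flips the sign of every nonzero ancestor, and hence may change $P$ or $S$ for many siblings at every level. But the individual signs are not needed. Suppose that $c$ stores only the two ends facing it: the right end $2$ of $P$ and the left end $2$ of $S$. The outer ends can be read off $m$, so $P=(1,g,2)$ and $S=(2,g',1)$, and $PsS=m$ forces $gg'=+$. Two pairs remain, and they give the same product $PxS$ for every $x$, because the signs enter only through $gg'$. For instance both give $(1,+,1)$ for $x=(1,+,1)$, and both give $0$ for $x=(2,+,1)$ and for $x=1$. This is the point at which the absence of an ENCC is used.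

The inner ends cannot be dropped: if the first child had value $(1,+,1)$, then $s$ and $m$ would be the same, but $x=(2,+,1)$ would give a nonzero product. So $c$ must know the right end of its nearest low left sibling $l$, and the difficulty is to keep this entry up to date. If the entry were ``the right end of $\operatorname{val}(l)$, undefined when $\operatorname{val}(l)=0$'', then setting a single leaf to $0$ would change this quantity at every node of the path and could spoil an entry at every level. Nor may we neglect the entry while $\operatorname{val}(l)=0$, because a later update that removes the $0$ must find it correct at every level. The remedy is to let $\rho(l)$ be the right end of the last low \emph{leaf} below $l$, with a dummy value $\bot$ if that leaf is $0$, and to store $\rho(l)$. It is the right end of $\operatorname{val}(l)$ whenever $\operatorname{val}(l)\neq0$, and it looks only at a suffix. Suppose the path node $c$ is low before and after an update. An entry depends on $\rho(c)$ only if $c$ has a low right sibling; but then $\rho$ of the parent does not change, and neither does $\rho$ of any higher node. So such an entry has to be rewritten at one level at most.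

In a general monoid, Green's relations supply the notions of ``drop'', ``end'' and ``sign''.

\section{Green's relations and the sliding condition}\label{sec:algebra}

\subsection{Facts valid in every finite monoid}

Green's relations on $M$ are the equivalences
\[
x\mathrel{\mathcal R}y\iff xM=yM,\qquad x\mathrel{\mathcal L}y\iff Mx=My,\qquad x\mathrel{\mathcal J}y\iff MxM=MyM,
\]
and $\mathcal H=\mathcal R\cap\mathcal L$. The classes of $x$ are written $R_x,L_x,J_x,H_x$; both $R_x$ and $L_x$ lie in $J_x$. We write $x\ge_{\mathcal J}y$ if $y\in MxM$, that is, if $x$ is a factor of $y$. This preorder induces a partial order on $\mathcal J$-classes, and for a $\mathcal J$-class $J$ we write $x>J$ if $J_x$ is strictly above $J$. We use constantly that $\mathcal J$-classes are \emph{convex}: if $x\ge_{\mathcal J}y\ge_{\mathcal J}z$ and $x,z\in J$, then $y\in J$. A $\mathcal J$-class is \emph{regular} if it contains an idempotent.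

In $D$ the $\mathcal J$-classes are $\{1\}>J>\{0\}$, where $J$ is the set of dominoes, as $(i,g,j)=(i,+,1)(k,g',l)(1,gg',j)$. Two dominoes are $\mathcal R$-related if and only if they have the same left end, and $\mathcal L$-related if and only if they have the same right end; an $\mathcal H$-class is a pair $(i,\pm,j)$. So the $\mathcal R$-class is the general form of the left end, the $\mathcal L$-class of the right end, and the position within the $\mathcal H$-class of the sign.

The following facts are standard; see \cite[Ch.~2]{CP}, together with the stability of finite semigroups. The proofs are short, and we include them. Every statement in this section has a left--right dual, obtained by reversing all products and exchanging $\mathcal L$ and $\mathcal R$.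

\begin{lemma}\label{lem:green}
Let $M$ be a finite monoid.
\begin{enumerate}
\item[(G1)] If $x\mathrel{\mathcal L}y$ then $xz\mathrel{\mathcal L}yz$, and if $x\mathrel{\mathcal R}y$ then $zx\mathrel{\mathcal R}zy$. If $xy\mathrel{\mathcal J}x$ then $xy\mathrel{\mathcal R}x$, and if $yx\mathrel{\mathcal J}x$ then $yx\mathrel{\mathcal L}x$.
\item[(G2)] If $xz\mathrel{\mathcal R}x$, then $y\mapsto yz$ is injective on $L_x$. If $zx\mathrel{\mathcal L}x$, then $y\mapsto zy$ is injective on $R_x$.
\item[(G3)] If $x,y,xy$ lie in the same $\mathcal J$-class $J$, then $J$ is regular. In a regular $\mathcal J$-class every $\mathcal R$-class and every $\mathcal L$-class contains an idempotent.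
\item[(G4)] For an idempotent $e$, the class $H_e$ is a group with identity $e$. If $P\mathrel{\mathcal L}e$, then $Pe=P$ and $H_P=PH_e$. If $S\mathrel{\mathcal R}e$, then $eS=S$ and $H_S=H_eS$.
\item[(G5)] For idempotents $e\mathrel{\mathcal J}f$ there are $p=epf$ and $p'=fp'e$ with $pp'=e$ and $p'p=f$, and $a\mapsto p'ap$ maps $H_e$ into $H_f$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove one statement of each dual pair, and use that every element $z$ of a finite monoid has an idempotent power $z^N$ with $N\ge1$.

(G1) $Mx=My$ implies $Mxz=Myz$. If $x=w(xy)z$, then $x=w^Nx(yz)^N$ for all $N$. Choose $N\geq 1$ with $\varepsilon=(yz)^N$ idempotent; then $x=x\varepsilon\in xyM$.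

(G2) Let $xzz'=x$. For $y=wx\in L_x$ we have $yzz'=y$.

(G3) By (G1), $x=xyz$ for some $z$, so $x=x\varepsilon$ for an idempotent power $\varepsilon$ of $yz$. Then $y\ge_{\mathcal J}\varepsilon\ge_{\mathcal J}x$, so $\varepsilon\in J$. Now let $e\in J$ be idempotent and $x\in J$, say $e=wxz$. Put $x'=zew$. Then $x'xx'=ze(wxz)ew=x'$, so $xx'$ and $x'x$ are idempotent. Both are factors of $x'xx'=x'$, which is a factor of $(wx)x'(xz)=e$; by convexity both lie in $J$. By (G1), $xx'\mathrel{\mathcal R}x$ and $x'x\mathrel{\mathcal L}x$.

(G4) If $a\in H_e$, then $a=ea=ae$ and $e=az=z'a$ for some $z,z'$, so $a$ has the right inverse $eze$ and the left inverse $ez'e$ in the monoid $eMe$. Conversely a unit of $eMe$ is $\mathcal H$-related to $e$. So $H_e$ is the group of units of $eMe$. Let $P=we$ and $e=w'P$; then $Pe=P$. For $a\in H_e$ we have $MPa=Mea=Me=MP$ and $Paa^{-1}=P$, so $Pa\in H_P$. Conversely let $P_0\in H_P$, with $P_0=Pz$ and $P=P_0z'$, and put $a=w'P_0=ez$. Then $Pa=Pez=P_0$. Also $az'=w'P=e$, so $a\mathrel{\mathcal R}e$; and $a\mathrel{\mathcal L}P_0\mathrel{\mathcal L}P\mathrel{\mathcal L}e$. Thus $a\in H_e$.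

(G5) Write $e=xfy$ and put $p=exf$, $p'=fye$. Then $pp'=e$. The element $p'p\in fMf$ is idempotent and a factor of $pp'pp'=e$, so $p'p\mathrel{\mathcal J}f$, and (G1) gives $f=p'pz$ for some $z$. Hence $p'p=p'pf=p'pp'pz=f$. For $a\in H_e$, the elements $p'ap$ and $p'a^{-1}p$ of $fMf$ have product $p'ep=f$ in either order, so $p'ap\in H_f$.
\end{proof}

The data structure will track $\mathcal L$-classes through products, in the way we tracked right ends of dominoes. Let $J$ be a regular $\mathcal J$-class, $\Lambda\subseteq J$ an $\mathcal L$-class and $w\in M$. Pick $y\in\Lambda$ and define
\[
\Lambda\cdot w=\begin{cases}L_{yw}&\text{if }yw\in J,\\ \bot&\text{otherwise,}\end{cases}\qquad\qquad \bot\cdot w=\bot .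
\]
By (G1) this does not depend on the choice of $y$. Define $w\cdot\Gamma$ dually for $\mathcal R$-classes $\Gamma\subseteq J$. Write $S\approx_rS'$ if $\Lambda\cdot S=\Lambda\cdot S'$ for all $\mathcal L$-classes $\Lambda$ in all regular $\mathcal J$-classes, and $P\approx_lP'$ if $P\cdot\Gamma=P'\cdot\Gamma$ for all $\mathcal R$-classes $\Gamma$ in all regular $\mathcal J$-classes.

\begin{definition}\label{def:sub}
A pair $(\tilde P,\tilde S)$ is a \emph{substitute} for $(P,S)$ if $\tilde Px\tilde S=PxS$ for all $x\in M$, $\tilde P\approx_lP$ and $\tilde S\approx_rS$.
\end{definition}

The first condition lets us compute the new value of a node; the other two will let us compute its analogue of $\rho$. Every pair is a substitute for itself.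

\subsection{The sliding condition}

\begin{lemma}\label{lem:SG}
$M$ has no ENCC if and only if
\begin{equation}\label{eq:SG}
e\,b\,a=a\,b\,e\qquad\text{for every idempotent }e,\ \text{every } a\in H_e\ \text{and every } b\in M .
\end{equation}
\end{lemma}

\begin{proof}
The generator $a$ of a cycle is a unit of $1_aM1_a$, so $a\in H_{1_a}$. Conversely, an element $a\ne e$ of the finite group $H_e$ generates a cycle with $1_a=e$. For $a=e$ the identity in \eqref{eq:SG} is trivial.
\end{proof}

Condition \eqref{eq:SG} is left--right symmetric, so duality remains available. \emph{From now on $M$ satisfies \eqref{eq:SG}.}

The condition slides a group element across $b$ between two copies of the same idempotent. In a product $PxS$ the idempotent available next to $P$ and the one available next to $S$ are in general different, and only $\mathcal J$-related. The next lemma slides an element from one group to the other.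

\begin{lemma}\label{lem:slide}
Let $e,f,p,p'$ be as in \textup{(G5)}, let $a\in H_e$ and $a'=p'ap\in H_f$. Then $azf=eza'$ for all $z\in M$.
\end{lemma}

\begin{proof}
Using $f=p'p$, $p=ep$ and \eqref{eq:SG}, we get $azf=\bigl(a(zp')e\bigr)p=\bigl(e(zp')a\bigr)p=eza'$.
\end{proof}

Next, group elements do not move $\mathcal L$-classes: in $D$, a sign has no influence on ends.

\begin{lemma}\label{lem:approx}
If $f$ is idempotent, $fS=S$ and $b\in H_f$, then $bS\approx_rS$. Dually, if $e$ is idempotent, $Pe=P$ and $a\in H_e$, then $Pa\approx_lP$.
\end{lemma}

\begin{proof}
Let $J$ be regular and $y\in J$. We show that either neither of $yS$, $ybS$ lies in $J$, or $ybS\mathrel{\mathcal L}yS$. We have $yb=(yf)b$ and $yf=(yb)b^{-1}$, with the inverse taken in $H_f$, so $yf\mathrel{\mathcal J}yb$. If $yf\notin J$, then $yf$ and $yb$ are strictly below $J$, and so are $yS=(yf)S$ and $(yb)S$.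

Let $yf\in J$. We claim that $yb\mathrel{\mathcal L}yf$. The idea is to move $b$ from the right to the left, where it does not affect the $\mathcal L$-class. By \eqref{eq:SG}, $b$ commutes with every element of $fMf$, so we look for an element of $fMf$ in $L_{yf}$, and this is where the regularity of $J$ is used. By (G3) there is an idempotent $g\mathrel{\mathcal L}yf$. As $g\in Myf$, we have $gf=g$. Put $k=fg$. Then $gk=gfg=g$, so $k\mathrel{\mathcal L}g$; and $fk=k$, $kf=fgf=k$. By \eqref{eq:SG}, $kb=fkb=bkf=bk$, and $b^{-1}(bk)=fk=k$ shows $bk\mathrel{\mathcal L}k$. From $yf\mathrel{\mathcal L}k$ and (G1) we get
\[
yb=(yf)b\mathrel{\mathcal L}kb=bk\mathrel{\mathcal L}k\mathrel{\mathcal L}yf .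
\]
Multiplying by $S$ on the right gives $ybS\mathrel{\mathcal L}yfS=yS$.
\end{proof}

The last lemma is the general form of the computation in Section~\ref{sec:Dcase}: when $s$ and $m=PsS$ lie in the same $\mathcal J$-class $K$, a factor $P$ or $S$ in $K$ need only be known through its inner end.

\begin{lemma}[reconstruction]\label{lem:recon}
Let $K$ be a $\mathcal J$-class, $s\in K$ and $m=PsS\in K$.
\begin{enumerate}
\item[(a)] If $P\in K$, then $K$ is regular, $P\mathrel{\mathcal R}m$, and $P$ is the only $P_0\in L_P$ with $P_0sS=m$. Dually, if $S\in K$, then $K$ is regular, $S\mathrel{\mathcal L}m$, and $S$ is the only $S_0\in R_S$ with $PsS_0=m$.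
\item[(b)] If $P,S\in K$, then every pair $P_0\in R_m\cap L_P$, $S_0\in R_S\cap L_m$ with $P_0sS_0=m$ is a substitute for $(P,S)$, and $(P,S)$ is such a pair.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $P(sS)\mathrel{\mathcal J}P$, (G1) gives $m\mathrel{\mathcal R}P$, and then (G2) says that $y\mapsto ysS$ is injective on $L_P$. By convexity $Ps\in K$, so $P,s,Ps\in K$ and $K$ is regular by (G3).

(b) By (a), $R_m\cap L_P=H_P$ and $R_S\cap L_m=H_S$, and $K$ is regular. By (G3) there are idempotents $e\in L_P$ and $f\in R_S$, both in $K$. By (G4), $Pe=P$, $fS=S$, and $P_0=Pa$, $S_0=bS$ with $a\in H_e$, $b\in H_f$. Slide $a$ to the right by Lemma~\ref{lem:slide}: for all $x\in M$, using $b=fb$,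
\[
P_0xS_0=P(axf)bS=P(exa')bS=Px\,\gamma\,S,\qquad \gamma=a'b\in H_f .
\]
The two unknown group elements have merged into a single one that does not depend on $x$, and the case $x=s$ determines its effect. There $(Ps)(\gamma S)=m=(Ps)S$. Since $(Ps)S\mathrel{\mathcal L}S$ by (a), left multiplication by $Ps$ is injective on $R_S$ by (G2), and $R_S$ contains $S$ and, by (G4), $\gamma S$. Hence $\gamma S=S$, and $P_0xS_0=PxS$ for all $x$. Finally $P_0\approx_lP$ and $S_0\approx_rS$ by Lemma~\ref{lem:approx}.
\end{proof}

\begin{remark}\label{rem:fail}
Condition \eqref{eq:SG} enters the proof of Theorem~\ref{thm:upper} only through Lemma~\ref{lem:recon}(b). In the monoid $T_2$ of Example~\ref{ex:T2} that statement fails. Take $K=\{1,\sigma\}$ and $P=s=S=m=1$. The pair $(\sigma,\sigma)$ satisfies the hypotheses, but $\sigma c_0\sigma=c_1\ne c_0$. Moreover $\sigma\not\approx_r1$, because $zc_i=c_i$ for all $z$, so that $c_0\sigma=c_1$ is not $\mathcal L$-related to $c_0$.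
\end{remark}

\section{The general data structure}\label{sec:ds}

We keep the tree and the notation $v,c,s,s',m,m',P,S$ of Section~\ref{sec:small}. The value of a child is a factor of the value of its parent, so values are non-increasing in the $\mathcal J$-order on the way to the root.

\subsection{Low nodes and views}

When $s\mathrel{\mathcal J}m$, Lemma~\ref{lem:recon} applies with $K=J_s$, and what matters is which siblings of $c$ have their value in $K$. An update may move $c$ to another $\mathcal J$-class, so data must be prepared for other classes $J$ too. If $s\mathrel{\mathcal J}m$ and $s>J$, no sibling has its value in $J$, and nothing has to be prepared. If $s$ is below $J$ or incomparable with it, then $c$ may enter $J$ and meet siblings that are already there, as when a $0$ is removed in $D$. This leads to the following definition.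

For a $\mathcal J$-class $J$, an element $x\in M$, or a node with value $x$, is \emph{$J$-low} if $x>J$ does \emph{not} hold. Two properties follow from the monotonicity of values.
\begin{enumerate}
\item[(L1)] If a child is $J$-low, so is its parent.
\item[(L2)] If $\operatorname{val}(v)\in J$, the $J$-low children of $v$ are exactly those with value in $J$.
\end{enumerate}

For a regular class $J$ and a $J$-low node $v$ we define the \emph{right view} $\rho_J(v)$, an $\mathcal L$-class in $J$ or $\bot$, by induction from the leaves.
\begin{itemize}
\item If $v$ has no $J$-low child (in particular if $v$ is a leaf), then $\rho_J(v)=L_{\operatorname{val}(v)}$ if $\operatorname{val}(v)\in J$, and $\rho_J(v)=\bot$ otherwise.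
\item Otherwise $\rho_J(v)=\rho_J(c^*)\cdot w$, where $c^*$ is the rightmost $J$-low child and $w$ is the product of the values of the children to its right.
\end{itemize}
The \emph{left view} $\lambda_J(v)$, an $\mathcal R$-class in $J$ or $\bot$, is defined dually from the leftmost $J$-low child. In $D$, with $J$ the set of dominoes, the $J$-low nodes are those of value $\neq1$, we always have $w=1$, and $\rho_J$ is the function $\rho$ of Section~\ref{sec:Dcase}. The two properties observed there hold in general.

\begin{lemma}\label{lem:views}
Let $J$ be regular.
\begin{enumerate}
\item[(a)] If $\operatorname{val}(v)\in J$, then $\rho_J(v)=L_{\operatorname{val}(v)}$.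
\item[(b)] Let $c$ be the child of $v$ on an update path, and suppose that $c$ is $J$-low before and after the update. If $\rho_J(c)$ is unchanged by the update or $c$ has a $J$-low right sibling, then $v$ is $J$-low before and after the update and $\rho_J(v)$ is unchanged.
\end{enumerate}
The dual statements hold for $\lambda_J$.
\end{lemma}

\begin{proof}
(a) Induction from the leaves. If $v$ has no $J$-low child, this is the definition. Otherwise $y=\operatorname{val}(c^*)\in J$ by (L2), so $\rho_J(c^*)=L_y$ by induction. We have $\operatorname{val}(v)=zyw\in J$ for some $z$. By convexity $yw\in J$, and $zyw\mathrel{\mathcal L}yw$ by (G1). So $\rho_J(v)=L_y\cdot w=L_{yw}=L_{\operatorname{val}(v)}$.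

(b) The node $v$ is $J$-low before and after by (L1). The values and views of the siblings of $c$ do not change, so the set of $J$-low children and its rightmost element $c^*$ do not change. The children to the right of $c^*$ are not $J$-low, hence different from $c$, so $w$ does not change. Finally $\rho_J(c^*)$ does not change: either $c^*\ne c$, or $c^*=c$ has no $J$-low right sibling and $\rho_J(c)$ is unchanged by hypothesis.
\end{proof}

\subsection{Stored data}

For each node we store a profile, and for each child an annotation that describes its siblings. Both have $O(1)$ bits, with a reserved field for each $\mathcal J$-class $J$; the field may hold anything while the node in question is not $J$-low.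

The \emph{profile} of $v$ consists of $\operatorname{val}(v)$ and of $\rho_J(v),\lambda_J(v)$ for all regular $J$ such that $v$ is $J$-low.

The \emph{annotation} of a child $c$ of $v$ contains, for every $J$ such that $c$ is $J$-low, the following.
\begin{enumerate}
\item[(A1)] If $c$ is the only $J$-low child of $v$: the tag ``unique'' and some substitute for $(P,S)$.
\item[(A2)] If $v$ has other $J$-low children: the tag ``shared'' and, if $J$ is regular, a left entry and a right entry. If $c$ has a $J$-low left sibling, let $l$ be the nearest one and $w$ the product of the values of the children strictly between $l$ and $c$; the left entry is the tag ``class'' and $\rho_J(l)\cdot w$. Otherwise the left entry is the tag ``exact'' and $P$. The right entry is dual: ``class'' and $w\cdot\lambda_J(r)$ for the nearest $J$-low right sibling $r$, or ``exact'' and $S$.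
\end{enumerate}
No entries are needed for non-regular $J$ because, as the next proof shows, two children and their parent cannot all have values in a non-regular class. In (A1) we allow a substitute because this field will sometimes be written without a rebuild, when $P$ and $S$ are not known exactly.

The data are \emph{valid} if they are as described for the current string. The profile of a node depends only on the leaves below it, and whether an annotation at $v$ is valid depends only on the profiles of the children of $v$. The initial memory holds valid data for the all-identity string, with $(P,S)$ itself in (A1). A query reads the value of the root, at cost $\lceil\lg|M|\rceil$. The procedure $\mathrm{Rebuild}(v)$ reads the profiles of all children of $v$, which determine the profile of $v$ and the annotations of its children with $(P,S)$ in (A1), and writes these. It costs $O(d)$.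

\begin{lemma}\label{lem:compute}
If $s\mathrel{\mathcal J}m$, then a substitute for $(P,S)$ can be computed from $s$, $m$ and a valid annotation of $c$.
\end{lemma}

\begin{proof}
Let $K=J_s$. The node $c$ is $K$-low, and $m=PsS\in K$, so by (L2) the $K$-low siblings of $c$ are those with value in $K$. We use the field for $K$. If its tag is ``unique'', it contains a substitute.

Let the tag be ``shared''. If $c$ has a $K$-low left sibling, then $P$ lies $\mathcal J$-between its value and $m$, so $P\in K$, and $K$ is regular by Lemma~\ref{lem:recon}(a); dually on the right. So $K$ is regular, both entries are present, and at least one has the tag ``class''. Suppose the left entry has the tag ``class'', with $l$ and $w$ as in (A2), and let $y=\operatorname{val}(l)\in K$. By Lemma~\ref{lem:views}(a), $\rho_K(l)=L_y$. We have $P=zyw\in K$ for some $z$, so $yw\in K$ by convexity and $P\mathrel{\mathcal L}yw$ by (G1). Thus the left entry is $L_y\cdot w=L_P$. Dually, if the right entry has the tag ``class'', then $S\in K$ and the entry is $R_S$. Three cases remain.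
\begin{itemize}
\item Left ``class'', right ``exact''. We know $L_P$ and $S$. By Lemma~\ref{lem:recon}(a), $P$ is the only $P_0\in L_P$ with $P_0sS=m$, and we find it by search. Take $(P,S)$.
\item Left ``exact'', right ``class''. We know $P$ and $R_S$, and $S$ is the only $S_0\in R_S$ with $PsS_0=m$. Take $(P,S)$.
\item Both ``class''. We know $L_P$ and $R_S$. Take any $P_0\in R_m\cap L_P$ and $S_0\in R_S\cap L_m$ with $P_0sS_0=m$. By Lemma~\ref{lem:recon}(b) such a pair exists and is a substitute. \qedhere
\end{itemize}
\end{proof}

\subsection{The update}

Let $v_0,v_1,\dots,v_h$ be the path from the updated leaf to the root. Read the old profile of $v_0$ and write its new profile, which is determined by the new letter. Then process the levels $i=1,\dots,h$ in order, with $v=v_i$ and $c=v_{i-1}$. The old and the new profile of $c$ are known from the previous level; the siblings of $c$ and their profiles are not affected by the update. Level $i$ is \emph{easy} if $s\mathrel{\mathcal J}m$ and $s'\mathrel{\mathcal J}m'$, and \emph{hard} otherwise.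

\begin{description}
\item[Step 1.] Read the old profile of $v$ and the annotation of $c$. If $s\mathrel{\mathcal J}m$ fails, run $\mathrm{Rebuild}(v)$ and go to the next level.
\item[Step 2.] Compute a substitute $(\tilde P,\tilde S)$ for $(P,S)$ by Lemma~\ref{lem:compute}, and compute $m'=\tilde Ps'\tilde S$. If $s'\mathrel{\mathcal J}m'$ fails, run $\mathrm{Rebuild}(v)$ and go to the next level.
\item[Step 3.] The level is easy. Write $\operatorname{val}(v):=m'$. For each $\mathcal J$-class $J$ such that $c$ is $J$-low after the update, do the following, where $\rho_J(c)$ and $\lambda_J(c)$ denote the new views of $c$.
\begin{enumerate}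
\item[(a)] If $c$ was not $J$-low before the update, write the tag ``unique'' and $(\tilde P,\tilde S)$ into the field for $J$ of the annotation of $c$.
\item[(b)] If $J$ is regular and the field for $J$ has no right entry tagged ``class'', write $\rho_J(v):=\rho_J(c)\cdot\tilde S$. If it has one, leave $\rho_J(v)$ as it is, and if $\rho_J(c)$ has changed, request a rebuild; we call this a \emph{$\rho_J$-request}.
\item[(c)] Dually, if $J$ is regular and the field for $J$ has no left entry tagged ``class'', write $\lambda_J(v):=\tilde P\cdot\lambda_J(c)$. If it has one, leave $\lambda_J(v)$ as it is, and if $\lambda_J(c)$ has changed, make a \emph{$\lambda_J$-request}.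
\end{enumerate}
If any request was made, run $\mathrm{Rebuild}(v)$ once at the end of the step.
\end{description}

\begin{lemma}[correctness]\label{lem:correct}
If the data are valid before an update, they are valid after it.
\end{lemma}

\begin{proof}
Profiles of nodes off the path, and annotations at parents off the path, are not affected. We show by induction on $i$ that after level $i$ the profile of $v=v_i$ and the annotations of its children are valid for the new string. Until level $i$ is processed these data are valid for the old string, which justifies the use of Lemma~\ref{lem:compute}, and $m'=Ps'S=\tilde Ps'\tilde S$. If the level ends with a rebuild, the claim holds because the profiles of all children are valid by then. So let the level be easy and without requests. Fix $J$.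

\emph{Case 1: $c$ is not $J$-low after the update.} Then $m'\mathrel{\mathcal J}s'>J$, so $v$ is not $J$-low, and by (L1) none of its children is. Nothing is required for $J$.

\emph{Case 2: $c$ is $J$-low after the update but not before.} Then $m\mathrel{\mathcal J}s>J$, so by (L1) no sibling of $c$ is $J$-low. After the update $c$ is the only $J$-low child, and Step~3(a) writes what (A1) requires; the siblings need nothing for $J$. For regular $J$ the definition gives $\rho_J(v)=\rho_J(c)\cdot S$, which equals $\rho_J(c)\cdot\tilde S$ because $\tilde S\approx_rS$; dually for $\lambda_J(v)$.

\emph{Case 3: $c$ is $J$-low before and after the update.} The set of $J$-low children of $v$ does not change, so all tags for $J$ stay correct. The field of $c$ refers only to siblings of $c$ and stays valid. Let $c'$ be a $J$-low sibling. Its tag is ``shared'', since $c$ is another $J$-low child, so for non-regular $J$ there is nothing more to check. Let $J$ be regular. The products $w$ and the ``exact'' entries of $c'$ involve only children that are not $J$-low, hence not $c$. So the field of $c'$ depends on $c$ only through $\rho_J(c)$, if $c'$ is the nearest $J$-low sibling to the right of $c$, or through $\lambda_J(c)$, if it is the nearest one to the left.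 In the first case $c$ has a right entry tagged ``class'', and as no $\rho_J$-request was made, $\rho_J(c)$ is unchanged; the second case is dual. It remains to check the views of $v$. If $c$ has a $J$-low right sibling, then $\rho_J(v)$ is unchanged by Lemma~\ref{lem:views}(b), and Step~3(b) leaves it alone. Otherwise $c$ is the rightmost $J$-low child, and $\rho_J(v)=\rho_J(c)\cdot S=\rho_J(c)\cdot\tilde S$ is what Step~3(b) writes. Dually for $\lambda_J(v)$.
\end{proof}

\subsection{The number of rebuilds}

\begin{lemma}\label{lem:cost}
Let $r$ be the number of $\mathcal J$-classes of $M$. An update causes at most $2(r-1)+2r$ rebuilds.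
\end{lemma}

\begin{proof}
Rebuilds in Steps 1 and 2 occur only at hard levels, one per level. The old values of $v_0,\dots,v_h$ are non-increasing in the $\mathcal J$-order, and a chain of $\mathcal J$-classes has at most $r$ elements, so $s\mathrel{\mathcal J}m$ fails at no more than $r-1$ levels. The same holds for the new values. So there are at most $2(r-1)$ hard levels.

Every other rebuild is caused by a request, and we claim that for each regular $J$ there is at most one $\rho_J$-request. Let level $i$ be the lowest level with a $\rho_J$-request. There the field for $J$ has a right entry tagged ``class'', so Step~3(a) did not apply: $v_{i-1}$ is $J$-low before and after the update and has a $J$-low right sibling. By Lemma~\ref{lem:views}(b), $v_i$ is $J$-low before and after and $\rho_J(v_i)$ is unchanged. Applying the same lemma to $v_{i+1},v_{i+2},\dots$ in turn, we find that $\rho_J(v_k)$ is unchanged for all $k\ge i$. A $\rho_J$-request at a level $j>i$ would need a change of $\rho_J(v_{j-1})$, so there is none. Dually there is at most one $\lambda_J$-request for each regular $J$, which gives at most $2r$ requests in total.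
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemma~\ref{lem:SG}, $M$ satisfies \eqref{eq:SG}, so the construction of this section applies. The initial data are valid, and by Lemma~\ref{lem:correct} they are valid after every update, so a query returns the correct product with $\lceil\lg|M|\rceil$ probes. Apart from rebuilds, an update reads and writes one profile and one annotation per level, that is, $O(1)$ bits. By Lemma~\ref{lem:cost} it performs $O(1)$ rebuilds of cost $O(d)$ each. Hence $u=O(h+d)=O(\log_dn+d)$. For $d=\max(2,\lceil\sqrt{\lg n}\,\rceil)$ and large $n$ we have $\log_dn=\lg n/\lg d\le2\lg n/\lg\lg n$ and $d=O(\sqrt{\lg n})$, so $u=O(\lg n/\lg\lg n)$.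
\end{proof}

\begin{thebibliography}{9}

\bibitem{CP} Clifford and Preston, \emph{The Algebraic Theory of Semigroups}, Vol.~I.

\bibitem{bit} \emph{On Dynamic Bit-Probe Complexity}, \texttt{http://people.csail.mit.edu/mip/papers/bit/bit.pdf}.

\end{thebibliography}
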